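# Diameter-one sets that escape the strip polytope $U_n$ in dimensions $n\ge 4$

## 1. $U_n$ is a universal cover exactly for $n=2,3$

**Theorem 1.** Let $n\ge 4$. Let $\Sigma\subset\mathbb R^n$ be a regular simplex of edge length $1$ with vertices $v_1,\dots,v_{n+1}$. For $i<j$ let $S_{ij}$ be the closed strip of width $1$ bounded by the two hyperplanes orthogonal to $[v_i,v_j]$ through $v_i$ and $v_j$, and let
$$U_n=\bigcap_{1\le i<j\le n+1}S_{ij}.$$
There are smooth convex bodies of constant width $1$ in $\mathbb R^n$, arbitrarily $C^\infty$-close to the ball of radius $\frac12$, that lie in no isometric copy of $U_n$. There are even a finite set $F\subset\mathbb R^n$ of diameter $1$ and a number $\lambda>1$ such that $F$ lies in no isometric copy of $\lambda U_n$.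

A set $U\subset\mathbb R^n$ is called a *universal cover* in $\mathbb R^n$ if every set of diameter $1$ in $\mathbb R^n$ is contained in an isometric copy of $U$. Makeev's conjecture, as posed in Živaljević's chapter "Topological methods in discrete geometry", says that $U_n$ is a universal cover for every $n\ge2$. Theorem 1 refutes it in every dimension $n\ge4$. With Pál's theorem ($n=2$, proved in Section 2) and Makeev's theorem ($n=3$, quoted with the problem and not proved here) we get the full picture.

**Corollary 2.** $U_n$ is a universal cover in $\mathbb R^n$ if and only if $n\in\{2,3\}$.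

Let us unpack this. In the plane, $U_2$ is the intersection of three strips of width $1$ whose directions differ by $60^\circ$: a regular hexagon with opposite sides at distance $1$. In space, $U_3$ is a rhombic dodecahedron with opposite faces at distance $1$. In every dimension the ball of radius $\frac12$ fits into $U_n$ and touches all of its $n(n+1)$ facet planes. The theorem says that for $n\ge4$ one can deform this ball arbitrarily little, keeping its width equal to $1$ in every direction, so that no rotation, reflection and translation puts it back into $U_n$.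

We recall three textbook facts. The *support function* of a convex body $K$ is $h(u)=\max_{x\in K}\langle x,u\rangle$ for $u\in S^{n-1}$, and $K=\{x:\langle x,u\rangle\le h(u)\ \forall u\}$. The *width* of $K$ in direction $u$ is $h(u)+h(-u)$, and the diameter of $K$ is its largest width. So a body has *constant width* $1$ exactly when $h=\frac12+f$ with $f$ odd, and it then has diameter $1$. Finally, let $h$ be a smooth function on $S^{n-1}$ with $\nabla^2h+h\,\mathrm{Id}$ positive definite everywhere. The $1$-homogeneous extension $H$ of $h$ has Hessian $\nabla^2h+h\,\mathrm{Id}$ on $u^\perp$, so $H$ is convex and $h$ is the support function of a convex body. The map $u\mapsto\nabla H(u)$ is an immersion that parametrizes the boundary, so the body is smooth.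

*Example.* In the plane take $h(\varphi)=\frac12+t\cos3\varphi$. It is $\frac12$ plus an odd function, because $\cos3(\varphi+\pi)=-\cos3\varphi$. Here $h''+h=\frac12-8t\cos3\varphi$, which is positive for $|t|<\frac1{16}$. For these $t$ we get smooth curves of constant width $1$.

## 2. Support functions turn the covering problem into a zero problem on $O(n)$

Translate $\Sigma$ so that its centroid is $0$ and call the vertices $w_1,\dots,w_{n+1}$, so $\sum_iw_i=0$. Write $u_{ij}=w_i-w_j$, a unit vector. All $|w_i|^2$ are equal to some $p$ and all $\langle w_i,w_j\rangle$, $i\ne j$, to some $q$. From $|w_i-w_j|^2=1$ we get $p-q=\frac12$, and from $\sum_j\langle w_i,w_j\rangle=0$ we get $p+nq=0$. Hence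
$$\langle w_i,w_j\rangle=\tfrac12\Big(\delta_{ij}-\tfrac1{n+1}\Big),\qquad \langle u_{ij},u_{kl}\rangle=\tfrac12(\delta_{ik}-\delta_{il}-\delta_{jk}+\delta_{jl}).\tag{1}$$
In particular $\langle w_i,u_{ij}\rangle=\frac12=-\langle w_j,u_{ij}\rangle$, so, up to a translation,
$$U_n=\{x:|\langle x,u_{ij}\rangle|\le\tfrac12\ \text{ for all } i<j\}.$$

Suppose a body with support function $\frac12+f$ lies in the copy $\rho U_n+a$, $\rho\in O(n)$. Both $h(\rho u_{ij})$ and $h(-\rho u_{ij})$ are bounded, and their sum is exactly $1$, so the body must touch both walls of every strip. That fixes the numbers $f(\rho u_{ij})$ up to the choice of $a$. The following space removes that choice.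

**Definition (the space $W$ and the map $\Phi_f$).** Let $\mathcal C$ be the space of antisymmetric real arrays $(c_{ij})_{1\le i,j\le n+1}$, let $\mathcal B=\{(a_i-a_j)\}\subset\mathcal C$, and let $W=\mathcal C/\mathcal B$. For a continuous odd function $f$ on $S^{n-1}$ put
$$\Phi_f:O(n)\to W,\qquad \Phi_f(\rho)=[\,f(\rho u_{ij})\,].$$

We have $\dim\mathcal C=\binom{n+1}2$ and $\dim\mathcal B=n$, so $\dim W=\binom n2=:d$, which is also $\dim O(n)$. For each triangle $i,j,k$ the sum $c_{ij}+c_{jk}+c_{ki}$ vanishes on $\mathcal B$ and so is well defined on $W$. *Example.* For $n=2$ there is one triangle, $\dim W=1$, and the triangle sum identifies $W$ with $\mathbb R$. For $n=4$, $\dim W=10-4=6$.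

**Lemma 3.** (i) Let $K$ be a body of constant width $1$ with support function $\frac12+f$. Then $K$ lies in an isometric copy of $U_n$ if and only if $\Phi_f$ has a zero. (ii) Let $f$ be smooth and odd, and let $\Phi_f$ have no zero. Then for all small $t>0$ the function $\frac12+tf$ is the support function of a smooth convex body $K_t$ of constant width $1$ that lies in no isometric copy of $U_n$.

*Proof.* (i) Let $h=\frac12+f$. If $K\subset\rho U_n+a$, then $h(\pm\rho u_{ij})\le\frac12\pm\langle a,\rho u_{ij}\rangle$. The two left sides sum to $1$ and so do the two right sides, so both inequalities are equalities. Hence $f(\rho u_{ij})=\langle\rho^{-1}a,w_i\rangle-\langle\rho^{-1}a,w_j\rangle$, that is, $\Phi_f(\rho)=0$. Conversely, let $f(\rho u_{ij})=b_i-b_j$; subtracting the mean we may assume $\sum b_i=0$. The linear map $c\mapsto(\langle c,w_i\rangle)_i$ from $\mathbb R^n$ to the $n$-dimensional space $\{b:\sum b_i=0\}$ is injective, since the $w_i$ span, so it is onto. With $b_i=\langle c,w_i\rangle$ we get $f(\rho u_{ij})=\langle\rho c,\rho u_{ij}\rangle$, hence $h(\pm\rho u_{ij})=\frac12\pm\langle\rho c,\rho u_{ij}\rangle$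 and $K\subset\rho U_n+\rho c$.

(ii) We have $\nabla^2(\tfrac12+tf)+(\tfrac12+tf)\mathrm{Id}=\tfrac12\mathrm{Id}+t(\nabla^2f+f\,\mathrm{Id})$, which is positive definite on the compact sphere for small $t$. So $K_t$ exists and is smooth, and its width is $1$ because $f$ is odd. Since $\Phi_{tf}=t\Phi_f$ has no zero, (i) gives the rest. $\square$

**The case $n=2$ (Pál).** Every set of diameter $1$ lies in a body of constant width $1$; this is classical. Write the support function of that body as $\frac12+f$. The continuous function $g(\rho)=f(\rho u_{12})+f(\rho u_{23})+f(\rho u_{31})$ on the connected group $SO(2)$ satisfies $g(-\rho)=-g(\rho)$, so it vanishes somewhere. Since $W\cong\mathbb R$ through the triangle sum, $\Phi_f$ has a zero there, and Lemma 3(i) puts the body into a copy of $U_2$.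

So for $n\geq 4$ the heart of Theorem 1 is the following statement, which occupies Sections 3–9. Section 10 then deduces Theorem 1.

**Proposition 4.** For every $n\ge4$ there is a smooth odd $f$ on $S^{n-1}$ such that $\Phi_f(\rho)\ne0$ for all $\rho\in O(n)$.

## 3. Two functions by hand: linear forms and the cube

If $f(x)=\langle a,x\rangle$, then $f(\rho u_{ij})=\langle\rho^{-1}a,w_i\rangle-\langle\rho^{-1}a,w_j\rangle$ and $\Phi_f\equiv0$. This is no surprise: $\frac12+\langle a,\cdot\rangle$ is the support function of a translated ball.

The next simplest candidate is the cube $f_0(x)=x_1^3$. Let $\mathbf n=(1,0,\dots,0)$ and $y_i=\langle\mathbf n,\rho w_i\rangle$. Then $\sum y_i=0$, $y\ne0$ (the $w_i$ span $\mathbb R^n$), and $f_0(\rho u_{ij})=(y_i-y_j)^3$. If $a+b+c=0$, then $a^3+b^3+c^3=3abc$. So a zero of $\Phi_{f_0}$ must satisfy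
$$3(y_i-y_j)(y_j-y_k)(y_k-y_i)=0\quad\text{for all triangles } i,j,k,\tag{2}$$
that is, $y$ takes at most two values. As $\sum y_i=0$ and $y\ne0$, it takes exactly two, a larger one on some set $A$ and a smaller one on its complement $B$. Conversely, if $y$ takes two values with difference $\Delta$, then $(y_i-y_j)^3=\Delta^2(y_i-y_j)$, which lies in $\mathcal B$. So $\Phi_{f_0}$ does have zeros, and they are far from isolated: $y_i=\langle\rho^{-1}\mathbf n,w_i\rangle$ only depends on $\rho^{-1}\mathbf n$, so the zeros come in copies of $O(n-1)$. We shall return to the cube in Section 9. The function we want is not given by a formula; it is obtained by starting somewhere and removing zeros.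

From now on $n\ge4$, unless $n=2$ or $n=3$ is mentioned explicitly.

## 4. Roots, the symmetry group $G$, and the sign of a zero

*Edges* are pairs $s=\{i,j\}$ with $i<j$; write $u_s=u_{ij}$, and let $e_s\in W$ be the class of the array with $c_{ij}=1=-c_{ji}$ and all other entries $0$. Let $R=\{u_{ij}:i\neq j\}$ be the set of *roots*. By (1), distinct non-opposite roots have inner product in $\{0,\pm\frac12\}$. So for edges $s\ne s'$ and any signs
$$|\pm u_s\pm u_{s'}|\ge1.\tag{3}$$

A nonzero array $(a_i-a_j)$ is nonzero on every edge between $\{i: a_i=\max a\}$ and its complement, and there are $k(n+1-k)\ge n\ge4$ such edges, where $k$ is the size of the first set. So no nonzero array with at most two nonzero edges lies in $\mathcal B$: **$e_s\ne0$, and $e_s,e_{s'}$ are linearly independent for $s\ne s'$.** Also, if $c\in\mathbb Re_s$, then the triangle sum of $c$ vanishes for every triangle that does not contain the edge $s$.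

**Definition (the group $G$).** For $\sigma\in S_{n+1}$ let $P_\sigma\in O(n)$ be defined by $P_\sigma w_i=w_{\sigma(i)}$. Let $G=\{\varepsilon P_\sigma:\varepsilon=\pm1,\ \sigma\in S_{n+1}\}$.

For instance $P_{(ij)}$ is the reflection in $u_{ij}$: it exchanges $w_i$ and $w_j$ and fixes the other $w_k$, which are orthogonal to $u_{ij}$ by (1). Since $-\mathrm{Id}$ is no $P_\sigma$, the pair $(\varepsilon,\sigma)$ is determined by the element of $G$. The group $G$ acts on $O(n)$ freely by right multiplication, and it acts transitively on $R$.

**Lemma 5.** $\{g\in O(n):gR=R\}=G$.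

*Proof.* Clearly $G$ preserves $R$. Let $gR=R$. By (1), two roots have inner product $\frac12$ exactly when their edges are distinct, share one vertex, and both point out of it or both into it. A set of $n\ge4$ roots with pairwise inner products $\frac12$ therefore gives $n\ge4$ pairwise adjacent edges of the complete graph. Such a family is a star (the only other possibility, a triangle, has three edges), so it is $\{u_{ij}:j\ne i\}$ or its negative, with sum $\pm(nw_i-\sum_{j\ne i}w_j)=\pm(n+1)w_i$. As $g$ maps such sets to such sets, it permutes $\{\pm w_i\}$, say $gw_i=\varepsilon_iw_{\sigma(i)}$ with a permutation $\sigma$. All $\langle w_i,w_j\rangle$, $i\ne j$, are the same negative number, and $g$ preserves inner products, so $\varepsilon_i\varepsilon_j=1$. $\square$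

For $g=\varepsilon P_\sigma$ we have $f(\rho gu_{ij})=\varepsilon f(\rho u_{\sigma(i)\sigma(j)})$, hence
$$\Phi_f(\rho g)=A_g\Phi_f(\rho),\qquad (A_gc)_{ij}=\varepsilon c_{\sigma(i)\sigma(j)},\qquad A_ge_s=\pm e_{\sigma^{-1}s}.\tag{4}$$
So zeros of $\Phi_f$ come in $G$-orbits. Put $G_s^+=\{g\in G:gu_s=u_s\}$. An element $\varepsilon P_\sigma$ lies in $G_s^+$ exactly if $\varepsilon=1$ and $\sigma$ fixes both ends of $s$, or $\varepsilon=-1$ and $\sigma$ exchanges them. In both cases (4) gives $A_ge_s=e_s$.

Next we attach a sign to zeros. Fix orientations of $\mathfrak{so}(n)$ and $W$. For smooth $f$ let $D(\rho):\mathfrak{so}(n)\to W$, $D(\rho)X=\frac{d}{dr}\big|_{r=0}\Phi_f(\rho e^{rX})$. A zero is *nondegenerate* if $D(\rho)$ is an isomorphism, and then $\mathrm{sign}(\rho):=\mathrm{sgn}\det D(\rho)$.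

**Lemma 6.** For $g=\varepsilon P_\sigma\in G$ and a nondegenerate zero $\rho$,
$$\mathrm{sign}(\rho g)=\varepsilon^d\,\mathrm{sign}(\rho).\tag{5}$$

*Proof.* Let $\mathrm{Ad}(g)X=gXg^{-1}$. From $\Phi_f(\rho ge^{rX})=\Phi_f(\rho e^{r\mathrm{Ad}(g)X}g)=A_g\Phi_f(\rho e^{r\mathrm{Ad}(g)X})$ we get $D(\rho g)=A_gD(\rho)\mathrm{Ad}(g)$. So it suffices to show $\det A_g=\varepsilon^d\det\mathrm{Ad}(g)$ with $\det \mathrm{Ad}(g)=\pm1$. The factor $\varepsilon$ acts on $W$ as the scalar $\varepsilon$, with determinant $\varepsilon^d$, and it acts trivially through $\mathrm{Ad}$. It remains to treat $g=P_\sigma$. By (4), $A_{gh}=A_hA_g$, so $\sigma\mapsto\det A_{P_\sigma}$ and $\sigma\mapsto\det\mathrm{Ad}(P_\sigma)$ are homomorphisms from a finite group to $\mathbb R^*$, hence to $\{\pm1\}$. Transpositions generate $S_{n+1}$ and are conjugate, so it is enough to compare the two at $\sigma=(12)$. On $\mathcal C$, in the basis of single-edge arrays, $A_{P_\sigma}$ exchanges $c_{1k}$ with $c_{2k}$ for the $n-1$ indices $k\ge3$, negates $c_{12}$, and fixes the rest, so its determinant there is $-(-1)^{n-1}=(-1)^n$.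 On $\mathcal B\cong\mathbb R^{n+1}/\mathbb R(1,\dots,1)$ its determinant is $-1$. So on $W$ it is $(-1)^{n-1}$. On the other side, $P_{(12)}$ is a reflection. In an orthonormal basis whose first vector is negated, $\mathrm{Ad}$ negates the $n-1$ elementary antisymmetric matrices that involve the first index and fixes the others, so its determinant is also $(-1)^{n-1}$. $\square$

## 5. Circles through the zeros: counting fails, cancelling becomes possible

For an edge $s$ put
$$\Psi_f^s=\Phi_f\bmod e_s:O(n)\to W/\mathbb Re_s,\qquad Z_f^s=(\Psi_f^s)^{-1}(0)=\{\rho:\Phi_f(\rho)\in\mathbb Re_s\}.$$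
Suppose $0$ is a regular value of $\Phi_f$ and of $\Psi_f^s$. Then the zeros of $\Phi_f$ are nondegenerate and finite in number, and $Z_f^s$ is a compact $1$-manifold, a finite union of circles, which contains all of them. Take a regular parametrization $\alpha$ of a piece of $Z_f^s$, write $\Phi_f(\alpha(t))=\theta(t)e_s$ and $\xi(t)=\alpha(t)^{-1}\alpha'(t)\in\mathfrak{so}(n)$. The map $X\mapsto D(\alpha(t))X\bmod e_s$ is onto $W/\mathbb Re_s$ with kernel $\mathbb R\xi(t)$, so it restricts to an isomorphism $\xi(t)^\perp\to W/\mathbb Re_s$. Orient $\xi(t)^\perp$ so that $\xi(t)$ followed by it is positive, and $W/\mathbb Re_s$ so that $e_s$ followed by it is positive. The sign $\chi\in\{\pm1\}$ of this isomorphism is constant in $t$. At a zero of $\theta$ we have $D(\alpha(t))\xi=\theta'e_s$. So $D$ is block triangular there, $\theta'\ne0$, and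
$$\mathrm{sign}(\alpha(t))=\chi\,\mathrm{sgn}\,\theta'(t)\qquad\text{whenever }\theta(t)=0.\tag{6}$$

**The first approach: count zeros.** Pál's argument for $n=2$ is a count. The function $g$ of Section 2, as a function of the angle, is invariant under $120^\circ$ and changes sign under $180^\circ$, so it changes sign under $60^\circ$. If its zeros are simple, there is an odd number of them in each half-open interval of length $60^\circ$. One would like to show for larger $n$, too, that zeros counted suitably give a nonzero number. But on each circle of $Z_f^s$ the simple zeros of $\theta$ have alternating signs of $\theta'$, so by (6) the signs of the zeros of $\Phi_f$ sum to $0$ on each circle. The signed count on $O(n)$ is always $0$. If $d$ is even, (5) says that the sign is constant on $G$-orbits, so the signs of the orbits sum to $0$ as well, and the number of orbits is even. For $n=4$, where $d=6$, neither the signed count nor the count of orbits modulo $2$ can force a zero.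

**The second approach: cancel two neighbours.** The same computation suggests how to disprove the statement. Let $\rho_0=\alpha(0)$ and $\rho_1=\alpha(1)$ be consecutive zeros on a circle of $Z_f^s$, with $\theta>0$ in between. Let $\kappa$ be an odd function equal to a constant $-M<-\max\theta$ on the curve $\alpha([0,1])u_s\subset S^{n-1}$, extended slightly past both ends, and vanishing outside a thin tube around $\pm$ this curve. Replacing $f$ by $f+\kappa$ changes the coefficient of $e_s$ along $\alpha$ from $\theta$ to $\theta-M<0$, and both zeros disappear. This breaks down at three precise points.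

1. *The two ends may be the same zero modulo $G$.* Changing $f$ near $\alpha(t)u_s$ changes $\Phi_f$ near all of $\alpha(t)G$, so $\rho_0$ and $\rho_1$ cannot be moved independently if $\rho_1\in\rho_0G$. For $n=2$ and $f=\cos3\varphi$ exactly this happens. There $g=3\cos3\varphi$, consecutive zeros differ by $60^\circ$, and rotation by $60^\circ$ equals $-P_\sigma$ with $P_\sigma$ the rotation by $240^\circ$; by (5) with $d=1$ the signs are opposite, as observed. And by Pál's theorem no cancellation is possible.
2. *Other $\rho$ may have a root in the tube.* If $\rho u_{s'}$ lies in the tube for some $\rho$ far from the arc, then $\Phi(\rho)$ changes too, and new zeros may be born.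
3. *One $\rho$ may have two roots in the tube.* Then all one learns from $\Phi_{f+\kappa}(\rho)=0$ is that $\Phi_f(\rho)\in\mathrm{span}(e_{s'},e_{s''})$, a condition with a two-parameter family of solutions, instead of $\Phi_f(\rho)\in\mathbb Re_{s'}$.

The answer to point 2 is general position (Section 6); this is where $n\ge4$ is needed quantitatively. The answer to point 3 is to cut the arc into slices whose curve on the sphere has diameter less than $\frac12$; by (3) a thin tube around such a slice contains at most one root of each $\rho$ up to sign. One then *pushes* the zero $\rho_0$ along the arc, one slice at a time, until it can be cancelled with $\rho_1$ on the last slice. The answer to point 1 is a device that confines the circles (Sections 7–9).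

## 6. General position: frames that share a root

**Definition (admissible).** A smooth odd $f$ is *admissible* if

* (a) $0$ is a regular value of $\Phi_f$ and of every $\Psi_f^s$;
* (b) if $\rho\in Z_f^s$, $\rho'\in Z_f^{s'}$ (any edges $s,s'$) and $\rho R\cap\rho'R\ne\emptyset$, then $\rho'\in\rho G$;
* (c) (required only if $n\ge5$) if $\Phi_f(\rho)\in\mathrm{span}(e_s,e_{s'})$ with $s\ne s'$, $\rho'\in Z_f^{s''}$ and $\rho R\cap\rho'R\ne\emptyset$, then $\rho'\in\rho G$.

Let $\mathcal P$ be the finite-dimensional space of restrictions to $S^{n-1}$ of odd polynomials of degree at most $n(n+1)+1$. We shall perturb only by elements of $\mathcal P$.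

**Lemma 7.** Let $E$ be a set of at most $n(n+1)$ pairwise non-proportional unit vectors. Then evaluation $\mathcal P\to\mathbb R^E$ is onto.

*Proof.* Fix $x\in E$. For each $y\in E\setminus\{x\}$ choose $v_y$ with $v_y\perp y$ and $v_y\not\perp x$. The polynomial $\prod_{y}\langle v_y,\cdot\rangle$ is nonzero at $x$ and zero at the other points of $E$. Its degree is $|E|-1$. If this is even, multiply by $\langle x,\cdot\rangle$. $\square$

**Lemma 8.** Let $X$ be a $q$-dimensional manifold and $X_0\subset X$ any subset. Let linear maps $L_x:\mathcal P\to\mathbb R^N$ and vectors $c_x\in\mathbb R^N$ depend smoothly on $x\in X$, with $\operatorname{rank}L_x\ge k>q$ for $x\in X_0$. Then $\{p\in\mathcal P:\exists x\in X_0,\ L_xp+c_x=0\}$ has measure $0$.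

*Proof.* Near $x_0\in X_0$ choose $k$ components of $L_x$ that are linearly independent at $x_0$, hence in a neighbourhood $O$ of $x_0$. The map $(p,x)\mapsto$ these $k$ components of $L_xp+c_x$ is a submersion on $\mathcal P\times O$ (already in $p$), so its zero set is a manifold of dimension $\dim\mathcal P+q-k<\dim\mathcal P$, and its projection to $\mathcal P$ has measure $0$. Countably many such $O$ cover $X_0$. $\square$

**Lemma 9.** Let $n\ge4$. For every smooth odd $f$ there are arbitrarily small $p\in\mathcal P$ with $f+p$ admissible.

*Proof.* We show that each of (a), (b), (c) holds for $f+p$ for almost every $p$.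

**Step 1: condition (a).** The vectors $\rho u_s$, over all edges $s$, are $n(n+1)/2$ pairwise non-proportional unit vectors. By Lemma 7, $p\mapsto\Phi_{f+p}(\rho)$ is onto $W$ up to translation, so $(p,\rho)\mapsto\Phi_{f+p}(\rho)$ is a submersion, and likewise for $\Psi^s$. Parametric transversality gives (a) for almost every $p$.

**Step 2: how two frames can share roots.** This step describes the pairs that (b) must exclude. Write $\rho'=\rho\omega$ with $\omega\notin G$ and $T:=R\cap\omega R\ne\emptyset$. The reflection in an element of $T$ preserves $R$. It also preserves $\omega R$, since for $\omega v\in\omega R$ it is the conjugate by $\omega$ of the reflection in $v$. So it preserves $T$. If $u_{ij},u_{jk}\in T$ with $i\ne k$, then $P_{(ij)}u_{jk}=u_{ik}\in T$. Since also $T=-T$, we get $T=\{u_{ij}:i\sim j,\ i\ne j\}$ for an equivalence relation on $\{1,\dots,n+1\}$, with blocks of sizes $r_l+1$, say. Let $r=\dim\operatorname{span}T=\sum_lr_l$. If $r=n$, there is a single block, so $T=R$, $\omega R=R$ and $\omega\in G$ by Lemma 5, which is excluded. So $1\le r\le n-1$.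

**Step 3: a finite list of parameter spaces.** We want manifolds on which to apply Lemma 8. Choose a basis $v_1',\dots,v_r'$ of $\operatorname{span}T$ in $T$ and put $v_i=\omega^{-1}v_i'\in R$. So $\omega$ lies in one of the finitely many sets $\mathcal M=\{\omega\in O(n):\omega v_i=v_i',\ i\le r\}$ with linearly independent $r$-tuples $(v_i),(v_i')$ in $R$. If nonempty, $\mathcal M$ is a translate of a copy of $O(n-r)$, a manifold of dimension $\binom{n-r}2$. For given $r,s,s',\mathcal M$ let $X=O(n)\times\mathcal M$, so $q=d+\binom{n-r}2$, and let $X_0$ be the set of $(\rho,\omega)\in X$ with $\dim\operatorname{span}(R\cap\omega R)=r$. Put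
$$L_{(\rho,\omega)}p=\big(\Psi_p^s(\rho),\Psi_p^{s'}(\rho\omega)\big),\qquad c_{(\rho,\omega)}=\big(\Psi_f^s(\rho),\Psi_f^{s'}(\rho\omega)\big).$$
The target has dimension $2(d-1)$. If $f+p$ violates (b), then $L_xp+c_x=0$ for some $x\in X_0$, for one of finitely many choices of $r,s,s',\mathcal M$.

**Step 4: the rank of $L$.** The corank of $L$ is the dimension of the space of linear relations between its components. The dual $W^*$ consists of the antisymmetric $\varphi$, acting by $\sum_{i<j}\varphi_{ij}c_{ij}$, that vanish on $\mathcal B$. Since $\sum_{i<j}\varphi_{ij}(a_i-a_j)=\sum_ia_i\sum_j\varphi_{ij}$, this means $\sum_j\varphi_{ij}=0$ for all $i$; such $\varphi$ are called *cycles*. Also $(W/\mathbb Re_s)^*\subset W^*$. So a relation is a pair of cycles $(\varphi,\varphi')$ with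
$$\sum_{i<j}\varphi_{ij}\,p(\rho u_{ij})+\sum_{i<j}\varphi'_{ij}\,p(\rho\omega u_{ij})=0\quad\text{for all }p\in\mathcal P.$$
The points involved lie on at most $n(n+1)$ lines, and by Lemma 7 evaluations on distinct lines are independent. A line that occurs in only one of the two sums has coefficient $0$. So $\varphi$ is supported on the edges with $u_{ij}\in T$, and $\varphi$ determines $\varphi'$ (up to sign the coefficients agree on common lines, and $\varphi'$ vanishes elsewhere). The edges with $u_{ij}\in T$ form disjoint complete graphs on $r_l+1$ vertices. The cycles on a complete graph with $r_l+1$ vertices have dimension $\binom{r_l+1}2-r_l=\binom{r_l}2$. Hence the relations have dimension at most $\sum_l\binom{r_l}2\le\binom r2$, where the last inequality follows from $\sum r_l=r$ and $\sum r_l^2\le r^2$. So on $X_0$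
$$\operatorname{rank}L\ge2(d-1)-\tbinom r2.$$

**Step 5: the count.** From $\binom n2=\binom r2+\binom{n-r}2+r(n-r)$ we get on $X_0$
$$\operatorname{rank}L-q\ \ge\ d-2-\tbinom r2-\tbinom{n-r}2\ =\ r(n-r)-2\ \ge\ (n-1)-2=n-3>0.$$
Lemma 8 gives (b) for almost every $p$. For (c), replace $\Psi^s$ by the reduction of $\Phi$ modulo $\mathrm{span}(e_s,e_{s'})$ and $\Psi^{s'}$ by $\Psi^{s''}$. The target loses one more dimension, nothing else changes, and $\operatorname{rank}L-q\ge r(n-r)-3\ge n-4>0$ for $n\ge5$. $\square$

For $n=3$ the bound in Step 5 is $r(3-r)-2=0$ for $r=1,2$, and the argument stops exactly there.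

## 7. Guards, and cancelling a pair of zeros

**Definition (guard, guarded).** A *guard* is a finite family of pairs $(N_\gamma,s_\gamma)$, where the $N_\gamma\subset O(n)$ are pairwise disjoint open sets permuted by right multiplication by $G$, the $s_\gamma$ are edges, and

* (g1) if $g=\varepsilon P_\sigma\in G$ and $N_\gamma g=N_\gamma$, then $\varepsilon^d=1$.

A smooth odd $f$ is *guarded* by it if

* (g2) all zeros of $\Phi_f$ lie in $\bigcup_\gamma N_\gamma$;
* (g3) $\Psi_f^{s_\gamma}\ne0$ on $\partial N_\gamma$, for each $\gamma$.

*Example.* If $d$ is even, the single set $N=O(n)$ with any edge is a guard, its boundary is empty, and every $f$ is guarded.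

The set $\partial N_\gamma$ is disjoint from every $N_{\gamma'}$, since the $N$'s are open and disjoint. As $O(n)\setminus\bigcup N_\gamma$ and the $\partial N_\gamma$ are compact, being guarded is a $C^0$-open condition on $f$.

A guard does two jobs. By (g3) a circle of $Z_f^{s_\gamma}$ that starts in $N_\gamma$ stays in $N_\gamma$. By (g1) two zeros of opposite sign in $N_\gamma$ cannot be $G$-equivalent.

**Proposition 10.** Let $n\ge4$ and fix a guard; if $n=4$ assume that all $\partial N_\gamma$ are empty. If some smooth odd $f$ is guarded, then there is a smooth odd $f'$ such that $\Phi_{f'}$ has no zero.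

We use one standard remark several times. An injective immersion of a compact interval into the manifold $O(n)/G$ stays an injective immersion under $C^1$-small changes, because such maps are injective on all intervals of some uniform length, and at parameters further apart than that the values stay apart by compactness. In particular, if it extends smoothly past the ends, it is still an injective immersion on a slightly longer interval.

*Proof.* By Lemma 9 and openness there are admissible guarded functions. By (a) their zeros are isolated, so there are finitely many $G$-orbits of zeros. Choose an admissible guarded $f$ with the smallest number $m$ of zero orbits, and suppose $m\ge1$. We shall construct an admissible guarded function with $m-2$ zero orbits, which is a contradiction. Then $m=0$ and $f'=f$.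

**Step 1: choose the arc.** Let $\rho_0$ be a zero, $\rho_0\in N:=N_\gamma$, and $s:=s_\gamma$. Let $\Gamma$ be the circle of $Z_f^s$ through $\rho_0$. By (g3) $\Gamma\cap\partial N=\emptyset$, so $\Gamma\subset N$. Write $\Phi_f=\theta e_s$ on $\Gamma$. The zeros of $\theta$ are simple by (6), and there is at least one, so there are at least two. Let $\rho_1\neq\rho_0$ be the next zero along $\Gamma$, and $\alpha$ a regular parametrization of $\Gamma$ near the closed arc between them, $\alpha(0)=\rho_0$, $\alpha(1)=\rho_1$, $\theta(t):=\theta(\alpha(t))\ne0$ on $(0,1)$. Replacing $f$ by $-f$ if necessary, which keeps all assumptions, we have $\theta>0$ on $(0,1)$ and $\theta'(0)>0>\theta'(1)$.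

**Step 2: $\rho_0$ and $\rho_1$ are not $G$-equivalent.** This removes obstacle 1. By (6), $\mathrm{sign}(\rho_0)=-\mathrm{sign}(\rho_1)$. If $\rho_1=\rho_0g$ with $g=\varepsilon P_\sigma$, then $Ng$ meets $N$, so $Ng=N$, and $\varepsilon^d=1$ by (g1). Then (5) gives equal signs, a contradiction. In particular $m\ge2$.

**Step 3: $\alpha|_{[0,1]}$ is injective modulo $G$.** This ensures that changes of $f$ made for one point of the arc do not interfere with another. Let $\alpha(t')=\alpha(t)g$, $g=\varepsilon P_\sigma$. If one of $t,t'$ is in $\{0,1\}$, both are zeros of $\theta$, so both are in $\{0,1\}$, and $t=t'$ by Step 2. Otherwise $0\ne\theta(t')e_s=\theta(t)A_ge_s\in\mathbb Re_{\sigma^{-1}s}$ by (4), so $\sigma^{-1}s=s$ by independence. Hence $Z_f^sg=Z_f^s$, and $\Gamma g=\Gamma$ since $\Gamma g$ meets $\Gamma$. Right multiplication by $g$ preserves the zero set of $\theta$ on $\Gamma$. So it permutes the components of its complement, maps the component $\alpha((0,1))$ to itself, and preserves the set $\{\rho_0,\rho_1\}$ of its ends. By Step 2 it does not exchange them, so $\rho_0g=\rho_0$,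 $g=1$ and $t=t'$.

**Step 4: cut the arc into slices.** By Step 3, $\alpha$ induces an injective immersion of $[0,1]$ into $O(n)/G$. Fix $0=\tau_0'<\dots<\tau_J'=1$ such that each set $\alpha([\tau_{j-1}',\tau_j'])u_s$ has diameter less than $\frac14$. Then choose $\eta>0$ small and put $\tau_0=-\eta$, $\tau_j=\tau_j'$ for $0<j<J$, $\tau_J=1+\eta$, so that

* $\alpha$ is defined on a neighbourhood of $[-3\eta,1+3\eta]$ and is injective mod $G$ on this interval;
* $\theta<0$ on $[-3\eta,0)\cup(1,1+3\eta]$;
* $\tau_{j+1}-\tau_j\ge2\eta$ for all $j$, and $\tau_{J-1}+2\eta<1-\eta$;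
* $\operatorname{diam}\alpha([\tau_j,\tau_{j+1}])u_s<\frac12$ for $0\le j<J$.

**Step 5: isolate the other zeros.** We want a zone in which nothing will change. Let $\rho_2G,\dots,\rho_{m-1}G$ be the other zero orbits. They contain no $\alpha(t)$ with $t\in[-3\eta,1+3\eta]$, as $\theta(t)\ne0$ for $t\ne0,1$. Put $\mathcal L=\pm\alpha([-3\eta,1+3\eta])u_s$. If $\rho_kR$ met $\mathcal L$, then $\rho_kR\cap\alpha(t)R\ne\emptyset$ for some $t$, and (b) would give $\alpha(t)\in\rho_kG$. So $\rho_kR\cap\mathcal L=\emptyset$ for $k\ge2$. For small $r>0$ let $V$ be the union of the sets $\rho_kg\exp\{X\in\mathfrak{so}(n):|X|\le r\}$, $2\le k\le m-1$, $g\in G$, with the Frobenius norm. Since this norm is $\mathrm{Ad}$-invariant, $V$ is $G$-invariant. For $r$ small these sets are disjoint closed balls contained in $\bigcup N_\gamma$, and there is a compact neighbourhood $Y=-Y$ of $VR$ in $S^{n-1}$ with $Y\cap\mathcal L=\emptyset$.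

We claim that for $r$ small enough there is $\epsilon_0>0$ such that whenever $\|\tilde f-f\|_{C^1(Y)}<\epsilon_0$, the zeros of $\Phi_{\tilde f}$ in $V$ are nondegenerate, lie in $\operatorname{int}V$ and form exactly $m-2$ orbits. Indeed, let $L=D(\rho_k)$, $\tilde F(X)=\Phi_{\tilde f}(\rho_ke^X)$ for $|X|\le r$. The function $\tilde F$ and its first derivatives depend only on $\tilde f$ and its first derivatives on $VR\subset Y$. If $r$ and then $\epsilon_0$ are small, then $\|L^{-1}\|\,\|d\tilde F-L\|\le\frac12$ on the ball and $|L^{-1}\tilde F(0)|<\frac r4$. So $X\mapsto X-L^{-1}\tilde F(X)$ contracts distances by the factor $\frac12$ and maps the ball into the ball of radius $\frac{3r}4$. It has exactly one fixed point, so $\tilde F$ has exactly one zero, it is interior, and $d\tilde F$ is invertible there. By (4) the same holds in all translated balls, and $G$ permutes the balls freely. Fix such $V,Y,\epsilon_0$. (If $m=2$, then $V=Y=\emptyset$.)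

**Step 6: the states of the pushing process.** We describe what should be true after $j$ slices have been treated: the first zero now sits just after $\tau_j$, the second one is still near $1$, and nothing else has happened. For $0\le j\le J-1$, *state $j$* consists of an admissible guarded $f_j$ and a regular smooth arc $\alpha_j$, defined on an open interval containing $I_j:=[\tau_j-2\eta,1+2\eta]$, with values in $Z_{f_j}^s\cap N$ and injective mod $G$ on $I_j$, such that, with $\Phi_{f_j}(\alpha_j(t))=\theta_j(t)e_s$,

1. $\theta_j<0$ on $[\tau_j-2\eta,\tau_j]\cup[1+\eta,1+2\eta]$, and $\theta_j>0$ on $[\tau_j+2\eta,1-\eta]$;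
2. all zeros of $\Phi_{f_j}$ lie in $V\cup\alpha_j(I_j)G$;
3. $\operatorname{diam}\alpha_j([\tau_i,\tau_{i+1}])u_s<\frac12$ for $j\le i<J$, and $\alpha_j(I_j)u_s\cap Y=\emptyset$;
4. $\|f_j-f\|_{C^1(Y)}<\epsilon_0$.

State $0$ exists: take $f_0=f$, $\alpha_0=\alpha$, where $I_0=[-3\eta,1+2\eta]$, and use Steps 4 and 5. We now show how to pass from state $j$ to state $j+1$ if $j<J-1$, and how to finish from state $J-1$.

**Step 7: the bump on one slice.** Given state $j$, let $\ell=\alpha_j([\tau_j,\tau_{j+1}])u_s$, let $\ell_\delta$ be its $\delta$-neighbourhood in $S^{n-1}$ with $\delta<\frac18$, and fix $M>\max_{I_j}|\theta_j|$. The set $\overline{\ell_\delta}$ has diameter at most $\frac12+2\delta<1$, so $\overline{\ell_\delta}\cap-\overline{\ell_\delta}=\emptyset$. Choose a smooth odd $\kappa$, depending on $\delta$, with $\kappa=-M$ on $\ell$, $-M\le\kappa\le0$ on $\overline{\ell_\delta}$ and $\operatorname{supp}\kappa\subset\overline{\ell_\delta}\cup-\overline{\ell_\delta}$. Put $f^*=f_j+\kappa$. For $\delta$ small the following four facts hold.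

(A) *For each $\rho$ there is at most one edge $s'$ with $\rho u_{s'}\in\operatorname{supp}\kappa$.* Two such edges would give, after sign changes, two vectors in $\overline{\ell_\delta}$ at distance at least $1$ by (3), but the diameter is less than $1$. This removes obstacle 3.

(B) *If $\rho\in Z_{f_j}^s$ and $\rho u_s\in\overline{\ell_\delta}$, then $\rho=\alpha_j(t)h$ with $h\in G_s^+$ and $t\in(\tau_j-\eta,\tau_{j+1}+\eta)$.* A limit $\bar\rho$ of such $\rho$ as $\delta\to0$ lies in $Z_{f_j}^s$ and satisfies $\bar\rho u_s=\alpha_j(t)u_s$ for some $t\in[\tau_j,\tau_{j+1}]$. By (b), $\bar\rho=\alpha_j(t)h$ with $h\in G$, and then $hu_s=u_s$. So every limit lies in the set $\alpha_j\big((\tau_j-\eta,\tau_{j+1}+\eta)\big)G_s^+$. This set is contained in $Z_{f_j}^s$, because $A_he_s=e_s$ for $h\in G_s^+$, and it is open in this $1$-manifold, because $\alpha_j$ is regular. By compactness, for $\delta$ small all the $\rho$ in question lie in it. This removes obstacle 2.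

(C) *For $t\in I_j$ and $s'\ne s$ we have $\alpha_j(t)u_{s'}\notin\operatorname{supp}\kappa$; for $t\in I_j\setminus(\tau_j-\eta,\tau_{j+1}+\eta)$ we have $\alpha_j(t)u_s\notin\operatorname{supp}\kappa$.* By compactness it suffices to exclude membership in $\pm\ell$. If $\alpha_j(t)u_{s'}=\pm\alpha_j(t')u_s$ with $t\in I_j$, $t'\in[\tau_j,\tau_{j+1}]$ and any edge $s'$, then $\alpha_j(t)\in\alpha_j(t')G$ by (b), so $t=t'$ by injectivity mod $G$. Then $u_{s'}=\pm u_s$, so $s'=s$, and $t\in[\tau_j,\tau_{j+1}]$. Consequently $\Psi_{f^*}^s=\Psi_{f_j}^s$ near $\alpha_j(I_j)$: there only the $s$-entry changes.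

(D) *$\operatorname{supp}\kappa\cap Y=\emptyset$*, by condition 3 and $Y=-Y$.

**Step 8: the zeros of $\Phi_{f^*}$.** We show that they lie in $V\cup\alpha_j([\tau_{j+1},1+2\eta])G$ if $j<J-1$, and in $V$ if $j=J-1$. Let $\Phi_{f^*}(\rho)=0$.

Suppose first that no root of $\rho R$ is in $\operatorname{supp}\kappa$. Then $\Phi_{f_j}(\rho)=0$, so by condition 2 either $\rho\in V$, or $\rho=\alpha_j(t)g$ with $t\in I_j$, $g\in G$, $\theta_j(t)=0$. In the latter case $t\notin[\tau_j,\tau_{j+1}]$, since otherwise the element $\alpha_j(t)u_s$ of $\rho R$ would lie on $\ell$. By condition 1, $t\in(\tau_j,\tau_j+2\eta)\cup(1-\eta,1+\eta)$, and $\tau_j+2\eta\le\tau_{j+1}$, so $t\in(1-\eta,1+\eta)$. For $j<J-1$ this lies in $[\tau_{j+1},1+2\eta]$. For $j=J-1$ it is impossible, as $[1-\eta,1+\eta]\subset[\tau_{J-1},\tau_J]$.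

Otherwise, by (A), exactly one edge has its root in $\operatorname{supp}\kappa$. As $G$ is transitive on $R$ and all sets in the claim are $G$-invariant, we may multiply $\rho$ on the right by an element of $G$ and assume that this edge is $s$ and $\rho u_s\in\overline{\ell_\delta}$. Then $\Phi_{f_j}(\rho)+\kappa(\rho u_s)e_s=0$, so $\rho\in Z_{f_j}^s$. By (B), $\rho=\alpha_j(t)h$ with $h\in G_s^+$, $t\in(\tau_j-\eta,\tau_{j+1}+\eta)$, and
$$\theta_j(t)=-\kappa(\alpha_j(t)u_s)\ge0.$$
If $t\in[\tau_j,\tau_{j+1}]$, this reads $\theta_j(t)=M$, impossible. If $t\in(\tau_j-\eta,\tau_j)$, then $\theta_j(t)<0$ by condition 1, impossible. So $t\in(\tau_{j+1},\tau_{j+1}+\eta)$. For $j=J-1$ this interval is $(1+\eta,1+2\eta)$, where $\theta_j<0$, impossible again. This proves the claim.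

**Step 9: $f^*$ is guarded for small $\delta$.** This needs an argument, because $\kappa$ is not small. Condition (g2) follows from Step 8, as $V\cup\alpha_j(I_j)G\subset\bigcup N_\gamma$. Condition (g3) is vacuous if the boundaries are empty, so for the rest of this step let $n\ge5$. Let $\rho\in\partial N_{\gamma'}$, $s'=s_{\gamma'}$, and suppose $\Psi_{f^*}^{s'}(\rho)=0$. If no edge other than $s'$ has its root in $\operatorname{supp}\kappa$, then $\Psi_{f_j}^{s'}(\rho)=0$, contradicting that $f_j$ is guarded. Otherwise, by (A), there is exactly one edge $s''\ne s'$ with $\rho u_{s''}\in\operatorname{supp}\kappa$, and $\Phi_{f_j}(\rho)\in\mathrm{span}(e_{s'},e_{s''})$. If such $\rho$ existed for arbitrarily small $\delta$, then for some fixed $\gamma',s''$ a limit $\bar\rho\in\partial N_{\gamma'}$ would satisfy $\Phi_{f_j}(\bar\rho)\in\mathrm{span}(e_{s'},e_{s''})$ and $\bar\rho u_{s''}=\pm\alpha_j(t)u_s$ with $t\in[\tau_j,\tau_{j+1}]$. By (c), $\alpha_j(t)\in\bar\rho G$, so $\bar\rho\in\alpha_j(t)G\subset\bigcup N_\gamma$, contradicting $\partial N_{\gamma'}\cap\bigcup N_\gamma=\emptyset$.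

**Step 10: the next state, for $j<J-1$.** The function $f^*$ need not be admissible, so we perturb it and check that state $j+1$ results. Along $\alpha_j$ on $I_j$ we have, by (C), $\Phi_{f^*}=\theta^*e_s$ with $\theta^*(t)=\theta_j(t)+\kappa(\alpha_j(t)u_s)$. On $[\tau_{j+1}-2\eta,\tau_{j+1}]\subset[\tau_j,\tau_{j+1}]$ we have $\theta^*=\theta_j-M<0$. On $[\tau_{j+1}+2\eta,1-\eta]$ and on $[1+\eta,1+2\eta]$ we have $\theta^*=\theta_j$ by (C), which is positive on the first and negative on the second by condition 1. So condition 1 for $j+1$ holds for $\theta^*$ with strict inequalities on compact intervals.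

By condition 4 and (D), $\|f^*-f\|_{C^1(Y)}<\epsilon_0$, so the zeros of $\Phi_{f^*}$ in $V$ lie in $\operatorname{int}V$. By Step 8 and the signs of $\theta^*$ the others lie in $\alpha_j(B)G$ with
$$B=[\tau_{j+1},\tau_{j+1}+2\eta]\cup[1-\eta,1+\eta]\subset\operatorname{int}I_{j+1}.$$

Choose a compact interval $I'$ with $I_{j+1}\subset\operatorname{int}I'$, so close to $I_{j+1}$ that $\alpha_j$ is defined and injective mod $G$ on $I'$ and $\Psi_{f^*}^s=\Psi_{f_j}^s$ near $\alpha_j(I')$. Let $\xi_j=\alpha_j^{-1}\alpha_j'$ and consider the tube
$$(t,y)\mapsto\alpha_j(t)e^y,\qquad t\in I',\ y\in\xi_j(t)^\perp,\ |y|<\varrho.$$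
Its differential at $y=0$ is an isomorphism and it is injective on $y=0$, so for small $\varrho$ it is a diffeomorphism onto its image. The function $\Psi^s_{f^*}(\alpha_j(t)e^y)$ vanishes at $y=0$, and its $y$-derivative there is an isomorphism, by (a) for $f_j$. By the implicit function theorem, uniformly in $t\in I'$, after decreasing $\varrho$ the zeros of $\Psi_{f^*+p}^s$ in the tube are, for all small $p\in\mathcal P$, exactly a graph $y=y_p(t)$, smooth in $(t,p)$, with $y_0=0$. In particular $y_p\to0$ in $C^1$ as $p\to0$.

Let $f_{j+1}=f^*+p$ with $p\in\mathcal P$ small and $f_{j+1}$ admissible (Lemma 9); it is guarded by openness. Put $\alpha_{j+1}(t)=\alpha_j(t)e^{y_p(t)}$ on $\operatorname{int}I'$. For small $p$ it is regular, has values in $Z_{f_{j+1}}^s\cap N$, and is injective mod $G$ on $I_{j+1}$. Condition 1 holds because $\theta_{j+1}\to\theta^*$ uniformly as $p\to0$. Conditions 3 and 4 are open and hold for $\alpha_j|_{I_{j+1}}$ and $f^*$, so they hold for small $p$. For condition 2, the set consisting of $\operatorname{int}V$ and the $G$-translates of the part of the tube over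 $\operatorname{int}I_{j+1}$ is open and contains all zeros of $\Phi_{f^*}$. On its compact complement $|\Phi_{f^*}|$ has a positive minimum, so for small $p$ all zeros of $\Phi_{f_{j+1}}$ lie in this open set. A zero in the tube over $\operatorname{int}I_{j+1}$ lies in $Z_{f_{j+1}}^s$, so it is $\alpha_{j+1}(t)$ for some $t\in I_{j+1}$. Thus condition 2 holds, and we have reached state $j+1$.

**Step 11: the last slice.** Let $j=J-1$. By Steps 8 and 9, $f^*$ is guarded and all zeros of $\Phi_{f^*}$ lie in $V$; by condition 4 and (D), $\|f^*-f\|_{C^1(Y)}<\epsilon_0$. By Step 5 these zeros lie in $\operatorname{int}V$ and form exactly $m-2$ orbits. For small $p\in\mathcal P$ with $f^*+p$ admissible (Lemma 9), $f^*+p$ is guarded, its zeros are still in $V$ because $|\Phi_{f^*}|$ has a positive minimum outside $\operatorname{int}V$, and $\|f^*+p-f\|_{C^1(Y)}<\epsilon_0$. So it has exactly $m-2$ zero orbits, contradicting the minimality of $m$. $\square$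

## 8. Dimension four

For $n=4$ we have $d=6$. The single set $N=O(4)$ with any edge is a guard with empty boundary, since $\varepsilon^6=1$, and every $f$ is guarded. Proposition 10 gives Proposition 4 for $n=4$, and Lemma 3(ii) already yields bodies of constant width $1$ in $\mathbb R^4$ that lie in no isometric copy of $U_4$.

The same guard works whenever $d=\frac{n(n-1)}2$ is even, that is, for $n\equiv0,1\pmod4$. For odd $d$ condition (g1) forbids $N_\gamma g=N_\gamma$ for every $g$ with $\varepsilon=-1$, so $O(n)$ itself is not allowed. The next section treats all $n\ge5$ at once.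

## 9. Dimensions at least five: guarding a perturbed cube

Let $n\ge5$. The zeros of $\Phi_{f_0}$ for the cube $f_0=x_1^3$ are known from Section 3, and they are grouped according to the sets $A$. The idea is to use neighbourhoods of these groups as a guard.

Let $A\subset\{1,\dots,n+1\}$ be nonempty and proper, with complement $B$, and let $\nu_A$ be the unit vector along $\sum_{i\in A}w_i$. By (1), $\langle\nu_A,w_i\rangle$ is constant on $A$ and constant on $B$, and larger on $A$, by $d_A>0$ say. It is the only unit vector with this property: being constant on $A$ and on $B$ amounts to $n-1$ independent linear equations on a vector, and the sign is fixed by the order of the values. Also $\nu_B=-\nu_A$. Let $L_A=\mathrm{span}\{u_{xx'}:x,x'\in A\}$, of dimension $|A|-1$. By (1), $L_A\perp L_B$, both are orthogonal to $\nu_A$, and a count of dimensions gives $L_A\oplus L_B=\nu_A^\perp$. Put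
$$Z_A=\{\rho\in O(n):\rho^{-1}\mathbf n=\nu_A\}.$$
With $y_i=\langle\mathbf n,\rho w_i\rangle=\langle\rho^{-1}\mathbf n,w_i\rangle$ as in Section 3, $\rho\in Z_A$ if and only if $y$ is constant on $A$ and on $B$, and larger on $A$. So $\bigcup_AZ_A$ is the zero set of $\Phi_{f_0}$.

**Why the sets $Z_A$ are too coarse.** Let $g=-P_\sigma$. For $\rho\in Z_A$ we have $(\rho g)^{-1}\mathbf n=-P_\sigma^{-1}\nu_A=-\nu_{\sigma^{-1}A}=\nu_{\sigma^{-1}B}$, so $Z_Ag=Z_{\sigma^{-1}B}$. If $n$ is odd, $|A|=|B|$ and $\sigma$ exchanges $A$ and $B$, then $Z_Ag=Z_A$ although $\varepsilon=-1$. For $n\equiv3\pmod 4$, when $d$ is odd (for instance $n=7$, $d=21$), $G$-permuted neighbourhoods of the $Z_A$ then violate (g1). We therefore break the symmetry between $L_A$ and $L_B$ by a small perturbation of the cube.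

Let $Q(x)=\sum_{l=2}^n\lambda_lx_l^2$ with distinct $\lambda_l$, with polarization $Q(\cdot,\cdot)$, and for $\mu\ge0$ let
$$f_\mu(x)=x_1^3+\mu x_1Q(x),$$
an odd function. For $I\subset\{2,\dots,n\}$ let $\mathbb R^I$ be the span of the coordinate vectors with index in $I$. For $|I|=|A|-1$ put
$$Z_{A,I}=\{\rho\in Z_A:\rho L_A=\mathbb R^I\}.$$
The $Z_A$ are pairwise disjoint compact sets, and so are the $Z_{A,I}$, which are nonempty: choose $\rho$ with $\nu_A\mapsto\mathbf n$, $L_A\to\mathbb R^I$, and $L_B$ to the span of the remaining coordinate vectors in $\mathbf n^\perp$. Since $n+1\ge6$, one of $A,B$ has at least $3$ elements; choose an edge $s_A$ inside it. Choose pairwise disjoint compact neighbourhoods $N_A^0$ of the $Z_A$ on which $y_x>y_z$ for all $x\in A$, $z\in B$.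

**Lemma 11.** Let $\mu_r\to0$, $\mu_r>0$, and $\rho_r\to\bar\rho$ in $O(n)$.

(1) If $\rho_r\in N_A^0$ and $\Psi_{f_{\mu_r}}^{s_A}(\rho_r)=0$ for all $r$, then $\bar\rho\in\bigcup_IZ_{A,I}$.

(2) If $\Phi_{f_{\mu_r}}(\rho_r)=0$ for all $r$, then $\bar\rho\in\bigcup_{A,I}Z_{A,I}$.

*Proof.* Put $v_{ij}=\rho u_{ij}$, so $(v_{ij})_1=y_i-y_j$; bars denote values at $\bar\rho$.

**Step 1: $\bar\rho\in Z_A$ in (1).** Let $S$ be the one of the sets $A,B$ that contains the edge $s_A$, so $|S|\ge3$, and let $S'$ be the other. Since $\Phi_{f_{\mu_r}}(\rho_r)\in\mathbb Re_{s_A}$, the triangle sums of $f_{\mu_r}(v_{ij})$ vanish for all triangles that do not contain $s_A$. In the limit we get (2) for $\bar y$, for these triangles. As $\bar\rho\in N_A^0$, the values of $\bar y$ on $S$ and on $S'$ are different. A triangle $x,x'\in S'$, $z\in S$ does not contain $s_A$ and gives $\bar y_x=\bar y_{x'}$. A triangle $z,z'\in S$, $x\in S'$ with $\{z,z'\}\ne s_A$ gives $\bar y_z=\bar y_{z'}$. As $|S|\ge3$, the complete graph on $S$ without one edge is connected, so $\bar y$ is constant on $S$. So $\bar y$ is constant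 on $A$ and on $B$ and larger on $A$, that is, $\bar\rho\in Z_A$.

**Step 2: the first-order condition.** We show $Q(\bar\rho L_{S'},\bar\rho L_S)=0$. If $|S'|=1$ then $L_{S'}=0$ and there is nothing to show. Let $x\ne x'$ in $S'$ and $z\in S$; this triangle does not contain $s_A$. Write $\mu=\mu_r$, and at $\rho_r$ let $\epsilon=y_x-y_{x'}\to0$ and $\beta=y_{x'}-y_z\to\bar\beta$. Here $\bar\beta=\pm d_A\ne0$, with a sign depending only on whether $S'=A$ or $S'=B$. The triangle sum for $x,x',z$ is
$$-3\epsilon\beta(\epsilon+\beta)+\mu\big[\epsilon Q(v_{xx'})+\beta Q(v_{x'z})-(\epsilon+\beta)Q(v_{xz})\big]=0,$$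
that is,
$$\epsilon\big[3\beta(\epsilon+\beta)-\mu\big(Q(v_{xx'})-Q(v_{xz})\big)\big]=\mu\beta\big[Q(v_{x'z})-Q(v_{xz})\big].$$
Dividing by $\mu$ and letting $r\to\infty$, the bracket on the left tends to $3\bar\beta^2$, so
$$\frac{\epsilon}{\mu}\to\frac1{3\bar\beta}\big(Q(\bar v_{x'z})-Q(\bar v_{xz})\big).$$
The left side does not depend on $z$, and neither does $\bar\beta$. From $v_{x'z}=v_{x'x}+v_{xz}$ we get $Q(\bar v_{x'z})-Q(\bar v_{xz})=Q(\bar v_{x'x})+2Q(\bar v_{x'x},\bar v_{xz})$. Comparing $z,z'\in S$ gives $Q(\bar v_{x'x},\bar v_{z'z})=0$, because $\bar v_{xz}-\bar v_{xz'}=\bar v_{z'z}$. These vectors span $\bar\rho L_{S'}$ and $\bar\rho L_S$.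

**Step 3: coordinate subspaces.** By Step 2, $Q(\bar\rho L_A,\bar\rho L_B)=0$. Since $\bar\rho\in Z_A$, the spaces $\bar\rho L_A$ and $\bar\rho L_B$ are orthogonal complements of each other in $\bar\rho\nu_A^\perp=\mathbf n^\perp$. So $\mathrm{diag}(\lambda_2,\dots,\lambda_n)$, acting on $\mathbf n^\perp$, maps $\bar\rho L_A$ into itself. Its eigenvalues are distinct, so $\bar\rho L_A=\mathbb R^I$ for some $I\subset\{2,\dots,n\}$ with $|I|=|A|-1$. This proves (1).

**Step 4: part (2).** Now (2) of Section 3 holds for $\bar y$ and all triangles, so $\bar y$ takes at most two values. It is nonzero with sum $0$, so it takes exactly two, and $\bar\rho\in Z_A$, where $A$ is the set with the larger value. Then $\rho_r\in N_A^0$ for large $r$, and $\Phi_{f_{\mu_r}}(\rho_r)=0$ implies $\Psi^{s_A}_{f_{\mu_r}}(\rho_r)=0$. Part (1) applies. $\square$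

**Step 5: $G$ permutes the $Z_{A,I}$, and no element with $\varepsilon=-1$ preserves one.** This is what (g1) needs. Let $\rho\in Z_{A,I}$, $g=\varepsilon P_\sigma$, and $I^c=\{2,\dots,n\}\setminus I$. If $\varepsilon=1$, then $(\rho g)^{-1}\mathbf n=\nu_{\sigma^{-1}A}$ and $\rho gL_{\sigma^{-1}A}=\rho L_A=\mathbb R^I$, so $\rho g\in Z_{\sigma^{-1}A,I}$. If $\varepsilon=-1$, then $(\rho g)^{-1}\mathbf n=\nu_{\sigma^{-1}B}$, as computed above, and $\rho gL_{\sigma^{-1}B}=\rho L_B=\mathbb R^{I^c}$, so $\rho g\in Z_{\sigma^{-1}B,I^c}$. As $I\ne I^c$, an element with $\varepsilon=-1$ maps no $Z_{A,I}$ to itself.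

**Step 6: the guard.** Let $N_{A,I}$ be the open $\delta$-neighbourhood of $Z_{A,I}$ in the Frobenius metric, which is invariant under left and right multiplication, with $\delta$ so small that the closures $\overline{N_{A,I}}$ are pairwise disjoint and $\overline{N_{A,I}}\subset N_A^0$. Let $s_{A,I}=s_A$. By Step 5, $G$ permutes the $N_{A,I}$, and elements that preserve one of them have $\varepsilon=1$. So (g1) holds, and this is a guard.

**Step 7: $f_\mu$ is guarded for small $\mu>0$.** If (g2) failed for arbitrarily small $\mu$, there would be zeros $\rho_r$ of $\Phi_{f_{\mu_r}}$, $\mu_r\to0$, in the compact set $O(n)\setminus\bigcup N_{A,I}$. A limit point would lie in this set and, by Lemma 11(2), in $\bigcup Z_{A,I}$, which is impossible. If (g3) failed for arbitrarily small $\mu$, then for some fixed $A,I$ there would be $\rho_r\in\partial N_{A,I}\subset N_A^0$ with $\Psi_{f_{\mu_r}}^{s_A}(\rho_r)=0$. A limit point would lie in $\partial N_{A,I}$ and, by Lemma 11(1), in some $Z_{A,I'}$; but $\partial N_{A,I}$ is disjoint from all these sets.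

So Proposition 10 applies, and it gives Proposition 4 for all $n\ge5$. Together with Section 8, Proposition 4 is proved.

## 10. From zero-free maps to bodies, finite sets and enlarged polytopes

**Step 1: the bodies.** Let $n\ge4$ and let $f$ be as in Proposition 4. By Lemma 3(ii), for small $t>0$ there are smooth convex bodies $K_t$ of constant width $1$ with support function $\frac12+tf$ that lie in no isometric copy of $U_n$. As $t\to0$, their support functions tend to $\frac12$ in $C^\infty$. This is the first assertion of Theorem 1.

**Step 2: finite sets and $\lambda>1$.** We pass from $K=K_t$ to a finite subset by compactness. For a finite nonempty $F\subset K$ and $\lambda>1$ let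
$$\mathcal K(F,\lambda)=\{(\rho,a)\in O(n)\times\mathbb R^n:F\subset\rho(\lambda U_n)+a\}.$$
This set is closed, and it is bounded because $F\ne\emptyset$ and $U_n$ is bounded; so it is compact. Since $\lambda U_n$ increases with $\lambda$,
$$\mathcal K(F\cup F',\min(\lambda,\lambda'))\subset\mathcal K(F,\lambda)\cap\mathcal K(F',\lambda').$$
If all $\mathcal K(F,\lambda)$ were nonempty, then all finite intersections of them would be nonempty, and by compactness there would be a common element $(\rho,a)$. Then $K\subset\rho(\lambda U_n)+a$ for all $\lambda>1$, so $K\subset\rho U_n+a$, a contradiction to Step 1. So $\mathcal K(F,\lambda)=\emptyset$ for some $F$ and some $\lambda>1$. Add to $F$ two points of $K$ at distance $1$. Now $F\subset K$ has diameter $1$, and it still lies in no isometric copy of $\lambda U_n$. This proves Theorem 1.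

**Step 3: Corollary 2.** For $n\ge4$ the bodies $K_t$ have diameter $1$, so $U_n$ is not a universal cover. For $n=3$ it is one by Makeev's theorem, and for $n=2$ by Pál's theorem, proved in Section 2. $\blacksquare$
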